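\title{Almost multiplicative functionals on $R(K)$ and $A(K)$}

\begin{abstract}
A linear functional $F$ on a Banach algebra is $\delta$-multiplicative if $|F(ab)-F(a)F(b)|\le\delta\|a\|\|b\|$ for all $a,b$. We prove that for every compact set $K\subset\mathbb C$, every $\delta$-multiplicative functional on $R(K)$ or on $A(K)$ lies within $C\sqrt\delta$ of zero or of a point evaluation, where $C$ is an absolute constant. In particular every $R(K)$ is functionally stable. The order $\sqrt\delta$ cannot be improved, even for a single $K$. The proof lets $F$ select a center and a scale by an extremal problem, shows that the complement of $K$ has small capacity near that center, and finds the point of evaluation by an area estimate.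
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $A$ be a complex Banach algebra and let $\delta>0$. A linear functional $F$ on $A$ is \emph{$\delta$-multiplicative} if
\[
|F(ab)-F(a)F(b)|\le\delta\,\|a\|\,\|b\|\qquad\text{for all }a,b\in A .
\]
Continuity of $F$ is not assumed. Such functionals arise by perturbation: if $G$ is multiplicative, $\|G\|\le1$ and $\|H\|\le\varepsilon$, then for $F=G+H$
\[
F(ab)-F(a)F(b)=H(ab)-G(a)H(b)-H(a)G(b)-H(a)H(b),
\]
so $F$ is $(3\varepsilon+\varepsilon^2)$-multiplicative. One asks whether this is the only source. The algebra $A$ is \emph{functionally stable}, or \emph{$f$-stable}, if for every $\varepsilon>0$ there is $\delta>0$ such that for every $\delta$-multiplicative $F$ on $A$ there is a multiplicative linear functional $G$, possibly zero, with $\|F-G\|\le\varepsilon$.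

Let $K\subset\mathbb C$ be compact and nonempty, with sup norm $\|\cdot\|_K$. The algebra $R(K)$ is the uniform closure on $K$ of the rational functions with poles off $K$, and $A(K)\supset R(K)$ consists of the continuous functions on $K$ that are holomorphic in $\operatorname{int}K$. When $\mathbb C\setminus K$ is connected, Runge's theorem shows that $R(K)$ is the closure $P(K)$ of the polynomials. Any uniform algebra generated by rational functions of a single element is isomorphic to some $R(K)$, so these algebras are a natural first class to test.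

The multiplicative functionals on $R(K)$ are $0$ and the evaluations $\mathrm{ev}_p(f)=f(p)$, $p\in K$. Indeed, let $G\ne0$ be multiplicative. Then $G(1)=1$, and $G$ does not vanish on invertible elements. If $|G(a)|>\|a\|_K$, then $a-G(a)$ would be invertible and annihilated by $G$; so $\|G\|\le1$. If $\lambda=G(z)$ were outside $K$, then $z-\lambda$ would be invertible and annihilated by $G$; so $\lambda\in K$. Hence $G(f)=f(\lambda)$ for rational $f$ with poles off $K$, and for all $f\in R(K)$ by continuity.

It is known that $R(K)$ is $f$-stable if $\mathbb C\setminus K$ has finitely many components and their closures are pairwise disjoint. The question whether $R(K)$ is $f$-stable for \emph{every} compact $K\subset\mathbb C$ is taken from \cite{source}. We answer it affirmatively, without using the finitely connected case, and with a rate that is uniform in $K$ and sharp.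

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that the following holds for every compact $K\subset\mathbb C$, for $\mathcal A=R(K)$ and for $\mathcal A=A(K)$, for every $0<\delta\le1$ and every $\delta$-multiplicative linear functional $F$ on $\mathcal A$: either $\|F\|\le2\delta$, or there is $p\in K$ with
\[
|F(f)-f(p)|\le C\sqrt\delta\,\|f\|_K\qquad\text{for all }f\in\mathcal A .
\]
In particular $\mathcal A$ is $f$-stable, with $\varepsilon=C'\sqrt\delta$ independent of $K$.
\end{theorem}

The first alternative cannot be dropped: for $0<\delta\le\frac12$ the functional $\delta\,\mathrm{ev}_a$ is $\delta$-multiplicative, and testing on $f=1$ shows that it is at distance at least $\frac12$ from every evaluation.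

\begin{theorem}\label{thm:sharp}
There are an absolute constant $c_0>0$ and a single compact $K\subset\mathbb C$ such that for all small $\delta>0$ there is a $\delta$-multiplicative functional $F$ on $R(K)$ with $\|F-G\|\ge c_0\sqrt\delta$ for every multiplicative functional $G$ on $R(K)$.
\end{theorem}

Let $\varepsilon_K(\delta)$ be the supremum, over $\delta$-multiplicative $F$ on $R(K)$, of the distance from $F$ to the set of multiplicative functionals. The two theorems give $c_0\sqrt\delta\le\sup_K\varepsilon_K(\delta)\le\max(2\delta,C\sqrt\delta)$ for small $\delta$, that is, $\sup_K\varepsilon_K(\delta)\asymp\sqrt\delta$ as $\delta\to0$.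

\subsection*{Which rate to expect}
The perturbation computation above suggests the linear rate $\varepsilon\approx\delta$. To test this guess take $a,b\in K$, $0\le t\le\frac12$, and $F=(1-t)\,\mathrm{ev}_a+t\,\mathrm{ev}_b$. Expanding,
\begin{equation}\label{eq:twopoint}
F(fg)-F(f)F(g)=t(1-t)\,\bigl(f(a)-f(b)\bigr)\bigl(g(a)-g(b)\bigr),
\end{equation}
so the best $\delta$ for $F$ is $t(1-t)d^2$ with $d=\|\mathrm{ev}_a-\mathrm{ev}_b\|$, while $\|F-\mathrm{ev}_a\|=td$. If $K$ is finite and $a\ne b$, then $d=2$ and $td=2t\le4t(1-t)=\delta$: the rate is linear. In $R(K)$, however, distinct evaluations can be close in norm. With $t=\frac12$ and $d$ small we get $\delta=d^2/4$ and $\|F-\mathrm{ev}_a\|=\sqrt\delta$, which points to the square root. A third point may still do better. On the closed unit disc, with $a=-s$, $b=s$, we have $d\ge2s$ (test on $z$), so $\delta\ge s^2$, while the Taylor coefficients of $f$ are bounded by $\|f\|_K$ and therefore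
\[
\bigl|\tfrac12\bigl(f(s)+f(-s)\bigr)-f(0)\bigr|\le\frac{s^2}{1-s^2}\|f\|_K .
\]
For this example the rate is again linear. In Section~\ref{sec:sharp} two small holes are placed so that no such midpoint exists.

\subsection*{Notation}
$\Delta(a,r)$ and $B(a,r)$ are the open and closed discs, $dA$ is area measure, and $z$ also denotes the coordinate function. For a function on $\mathbb C$, $\|\cdot\|$ is the sup norm over all of $\mathbb C$, and $h(\infty)=0$ means $h(z)\to0$ as $|z|\to\infty$. The letter $C$ denotes absolute constants that may change from line to line; $C_1,C_2,C_3$ are fixed.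

\section{Division, and why a scale has to be chosen}\label{sec:models}

If $F$ is close to $\mathrm{ev}_p$, then $F(z)$ is close to $p$, so the first candidate for $p$ is $\lambda=F(z)$. Two examples, both with $F(1)=1$, show what this candidate gives and where it fails.

\subsection*{The disc}
Let $K=B(0,1)$ and suppose $|\lambda|<1$. Since $F(z-\lambda)=0$, almost multiplicativity gives $|F((z-\lambda)u)|\le\delta\|z-\lambda\|_K\|u\|_K$ for all $u$. Let $f$ be holomorphic near $K$ with $\|f\|_K\le1$, and divide: $f-f(\lambda)=(z-\lambda)u$. On the unit circle $|u|\le2/(1-|\lambda|)$, so by the maximum principle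
\[
|F(f)-f(\lambda)|\le\delta\cdot\|z-\lambda\|_K\cdot\frac{2}{1-|\lambda|}\le\frac{4\delta}{1-|\lambda|}.
\]
The error is $\delta$ times a ratio of two lengths: the size of $z-\lambda$ on $K$, and the distance from $\lambda$ to the places where $f$ may be singular. The estimate is excellent for $|\lambda|\le\frac12$ and useless for $\lambda$ within $\delta$ of the circle.

The first length can be shortened. Suppose $\|x\|_K\le1$, $|F(x)|\ge c$, and redefine $\lambda$ by $F((z-\lambda)x)=0$. Put $w=\|(z-\lambda)x\|_K$. The product $(z-\lambda)ux$ can be split in two ways, as $[(z-\lambda)u]\cdot x$ and as $u\cdot[(z-\lambda)x]$, and this gives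
\[
c\,|F((z-\lambda)u)|\le\delta\|(z-\lambda)u\|_K+\delta\,w\,\|u\|_K ,
\qquad\text{so}\qquad
|F(f)-f(\lambda)|\le\frac{2\delta}{c}\Bigl(1+\frac{w}{1-|\lambda|}\Bigr)
\]
if $|\lambda|<1$. At the price of a factor $1/c$, the size of $K$ has been replaced by the width $w$ of $x$ about $\lambda$. So one wants $x$ as narrow as possible.

\subsection*{Three points}
Let $K=\{0,t,1\}$ with $0<t\le\frac1{256}$, so that $R(K)=C(K)$, and let $F=(1-t)\,\mathrm{ev}_0+t\,\mathrm{ev}_1$. By \eqref{eq:twopoint}, $F$ is $\delta$-multiplicative with $\delta=4t$, and $\|F-\mathrm{ev}_0\|=2t$. But $F(z)=t$ is a point of $K$, and $\|F-\mathrm{ev}_t\|=2$. The value $F(z)$ locates $p$ only up to an error of order $\delta\operatorname{diam}K$, and $K$ may have structure on a finer scale. Narrow functions repair this as well. Take $c=4\sqrt\delta=8\sqrt t\le\frac12$. The indicator $x$ of $\{0\}$ has $F(x)=1-t\ge c$ and $zx=0$ on $K$. Conversely, if $\|x\|_K\le1$, $|F(x)|\ge c$ and $\|(z-\lambda)x\|_K\le w$, then $|x(0)|\ge c-t$ and so $|\lambda|\le w/(c-t)$. The narrow functions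 that $F$ sees are concentrated at the correct point.

\subsection*{The plan}
In general we take $x$ of almost minimal width and rescale so that its center is $0$ and its width is $1$. Division then handles the part of $f$ whose singularities are at distance at least $\frac18$ from $0$. Minimality handles the rest: a function whose singularities lie in $B(0,\frac14)$ is narrower than $x$, so $F$ must be smaller than $c$ on it. Thus $F(f)$ is approximately the value at $0$ of the far part of $f$ (Section~\ref{sec:scale}). What remains is to find one point $p\in K$ near $0$ at which the near part of every $f$ is small. This is a question about capacity (Section~\ref{sec:capacity}); to get the sharp rate it has to be asked on a second, smaller scale (Section~\ref{sec:second}).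

\section{Tools}\label{sec:tools}

From here through Section~\ref{sec:end}, $\mathcal A$ is $R(K)$ or $A(K)$ and $F$ is a $\delta$-multiplicative functional on $\mathcal A$.

\subsection{The norm of $F$ and the value $F(1)$}

\begin{lemma}\label{lem:norm}
$\|F\|\le1+\delta$. Moreover, either $\|F\|\le2\delta$, or $|F(1)|>\frac12$ and $|1-F(1)|\le2\delta$.
\end{lemma}

\begin{proof}
Suppose $\|a\|_K=1$ and $s_0=|F(a)|>1+\delta$. Let $a_n=a^{2^n}$ and $s_n=|F(a_n)|$. Then $\|a_n\|_K\le1$ and $s_{n+1}\ge s_n^2-\delta$. If $s_n\ge s_0$, then $s_{n+1}-s_n\ge s_n(s_n-1)-\delta\ge(1+\delta)\delta-\delta=\delta^2$. By induction $s_n\to\infty$. For $b,d\in\mathcal A$,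
\begin{align*}
F(a_n)\bigl[F(bd)-F(b)F(d)\bigr]={}&\bigl[F(a_n)F(bd)-F(a_nbd)\bigr]+\bigl[F(a_nbd)-F(a_nb)F(d)\bigr]\\
&+\bigl[F(a_nb)-F(a_n)F(b)\bigr]F(d),
\end{align*}
and the right side is at most $2\delta\|b\|_K\|d\|_K+\delta\|b\|_K|F(d)|$, independently of $n$. Hence $F(bd)=F(b)F(d)$. A multiplicative functional has norm at most $1$, by the invertibility argument of Section~\ref{sec:intro}, and this contradicts $s_0>1$.

Applying the definition to the product $f\cdot1$ gives $|F(f)|\,|1-F(1)|\le\delta\|f\|_K$. If $|F(1)|\le\frac12$, then $|1-F(1)|\ge\frac12$ and $\|F\|\le2\delta$. If $|F(1)|>\frac12$, take $f=1$ to get $|1-F(1)|\le2\delta$.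
\end{proof}

Let $\delta_0\le\frac1{64}$ be an absolute constant, fixed in Section~\ref{sec:end}. For $\delta_0<\delta\le1$ and any $p\in K$ we have $|F(f)-f(p)|\le3\|f\|_K\le3\delta_0^{-1/2}\sqrt\delta\,\|f\|_K$. So in proving Theorem~\ref{thm:main} we may assume
\begin{equation}\label{eq:standing}
\delta\le\delta_0,\qquad\|F\|\le2,\qquad|F(1)|\ge\tfrac12,\qquad|1-F(1)|\le2\delta .
\end{equation}

\subsection{Functions on the whole plane}
To speak of the singularities of $f$ near a point, and to cut them off, we need functions that are defined in the holes of $K$ too. Let $\mathcal H$ be the algebra of bounded continuous functions on $\mathbb C$ that are holomorphic on some neighborhood of $K$ if $\mathcal A=R(K)$, and on $\operatorname{int}K$ if $\mathcal A=A(K)$. This is the only difference between the two cases. We think of the set where $u\in\mathcal H$ fails to be holomorphic as its singular set.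

For $u\in\mathcal H$ the restriction $u|_K$ lies in $\mathcal A$. For $A(K)$ this is the definition; for $R(K)$ it is Runge's theorem: a function holomorphic on a neighborhood of $K$ is a uniform limit on $K$ of rational functions with poles off $K$. We write $F(u)=F(u|_K)$. Since $\|u\|_K\le\|u\|$,
\[
|F(u)|\le2\|u\|,\qquad|F(uv)-F(u)F(v)|\le\delta\|u\|\|v\|\qquad(u,v\in\mathcal H).
\]

\begin{lemma}\label{lem:extend}
There is a dense subspace $\mathcal A_0\subset\mathcal A$ such that every $f\in\mathcal A_0$ with $\|f\|_K\le1$ has an extension $\tilde f\in\mathcal H$ with $\|\tilde f\|\le2$.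
\end{lemma}

\begin{proof}
For $R(K)$ let $\mathcal A_0$ be the rational functions with poles off $K$. The open set where $|f|<2$ contains $K$; multiply $f$ by a continuous cutoff with values in $[0,1]$, equal to $1$ near $K$ and compactly supported in that set. For $A(K)$ let $\mathcal A_0=\mathcal A$ and extend the real and imaginary parts by Tietze's theorem, each with values in $[-1,1]$.
\end{proof}

The next lemma collects the two uses of the maximum principle that recur throughout.

\begin{lemma}\label{lem:division}
\begin{itemize}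
\item[(a)] Let $u\in\mathcal H$ be holomorphic on $\Delta(a,s)$. Then $v=(u-u(a))/(z-a)$ lies in $\mathcal H$, is holomorphic on every open set where $u$ is, satisfies $v(\infty)=0$, and $\|v\|\le2\|u\|/s$.
\item[(b)] Let $h\in\mathcal H$ be holomorphic off $B(a,r)$ with $h(\infty)=0$. Then $h'(\infty):=\lim_{z\to\infty}zh(z)$ exists, $(z-a)h\in\mathcal H$, and $|h'(\infty)|\le\|(z-a)h\|\le r\|h\|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The singularity at $a$ is removable. For $|z-a|\ge s$ we have $|v|\le2\|u\|/|z-a|\le2\|u\|/s$, and the maximum principle extends the bound to $\Delta(a,s)$.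

(b) The Laurent expansion of $h$ off $B(a,r)$ contains only negative powers of $z-a$, so $(z-a)h$ is holomorphic off $B(a,r)$, including at $\infty$, where its value is $h'(\infty)$. On $B(a,r)$ it is bounded by $r\|h\|$, and the maximum principle on the exterior of the disc in the Riemann sphere gives the same bound outside.
\end{proof}

\subsection{Vitushkin localization}
Multiplying $f$ by a cutoff $\varphi$ creates new singularities where $\varphi$ is not constant. The localization operator subtracts them. Let $\bar\partial=\frac12(\partial_{\operatorname{Re}z}+i\partial_{\operatorname{Im}z})$, and for bounded measurable $k$ with compact support let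
\[
\mathcal Ck(z)=\frac1\pi\int\frac{k(\zeta)}{z-\zeta}\,dA(\zeta).
\]
We recall three facts. First, $\mathcal Ck$ is continuous (it is the convolution of $k$ with a locally integrable function), vanishes at $\infty$, and satisfies $\bar\partial\,\mathcal Ck=k$ in the sense of distributions. Second, by Weyl's lemma, a continuous function $u$ with $\bar\partial u=0$ in the sense of distributions on an open set is holomorphic there. Third, for a measurable set $Y$ of finite area $|Y|$ and any $z$,
\begin{equation}\label{eq:area}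
\int_Y\frac{dA(\zeta)}{|z-\zeta|}\le2\sqrt{\pi|Y|},
\end{equation}
because replacing $Y$ by the disc of the same area centered at $z$ can only increase the integral, and for a disc of radius $r$ centered at $z$ the integral is $2\pi r$.

For $\varphi\in C_c^\infty(\mathbb C)$ and $f\in\mathcal H$ put
\[
T_\varphi f=\varphi f-\mathcal C(f\,\bar\partial\varphi).
\]

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(a)] $T_\varphi f\in\mathcal H$, it is holomorphic off $\operatorname{supp}\varphi$, and it vanishes at $\infty$.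
\item[(b)] $f-T_\varphi f\in\mathcal H$ is holomorphic on the interior of $\{\varphi=1\}$.
\item[(c)] $T_\varphi f$ is linear in $\varphi$ and in $f$, and $T_\varphi1=0$.
\item[(d)] If $\operatorname{supp}\varphi\subset B(a,r)$ and $|\bar\partial\varphi|\le M/r$, then $|T_\varphi f(z)|\le|\varphi(z)f(z)|+2M\sup_{B(a,r)}|f|$ for all $z$. If also $|\varphi|\le1$, then $\|T_\varphi f\|\le(1+2M)\|f\|$.
\end{itemize}
\end{lemma}

\begin{proof}
The function $T_\varphi f$ is continuous and vanishes at $\infty$. As distributions, $\bar\partial(\varphi f)=f\,\bar\partial\varphi+\varphi\,\bar\partial f$, so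
\[
\bar\partial\,T_\varphi f=\varphi\,\bar\partial f,\qquad\bar\partial(f-T_\varphi f)=(1-\varphi)\,\bar\partial f .
\]
The first distribution vanishes where $f$ is holomorphic and off $\operatorname{supp}\varphi$; the second vanishes on the interior of $\{\varphi=1\}$. Weyl's lemma gives (a) and (b). For $f=1$ the function $T_\varphi1$ is entire and vanishes at $\infty$, so it is zero. For (d), \eqref{eq:area} gives $|\mathcal C(f\bar\partial\varphi)|\le\frac1\pi\cdot\frac Mr\cdot2\pi r\sup_{B(a,r)}|f|$.
\end{proof}

Fix $\theta\in C_c^\infty(\Delta(0,1))$ with $0\le\theta\le1$ and $\theta=1$ on $\Delta(0,\frac12)$, and let $m=\sup|\bar\partial\theta|$; this is an absolute constant. For $s>0$ put $\chi_s(z)=\theta(2z/s)$. Then $\chi_s$ is supported in $\Delta(0,s/2)$, equals $1$ on $\Delta(0,s/4)$, and $|\bar\partial\chi_s|\le m/(s/2)$, so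
\begin{equation}\label{eq:chinorm}
\|T_{\chi_s}f\|\le(1+2m)\|f\|\qquad\text{for every }s>0 .
\end{equation}

\section{The center and the scale selected by $F$}\label{sec:scale}

Put $c=4\sqrt\delta$, so that $c\le\frac12$, $\delta/c=\sqrt\delta/4$ and $\delta/c^2=\frac1{16}$. Let
\[
X=\{x\in\mathcal H:\ \|x\|\le1,\ zx\text{ is bounded},\ |F(x)|\ge c\},
\]
and define the \emph{center} and the \emph{width} of $x\in X$ by
\[
\lambda(x)=\frac{F(zx)}{F(x)},\qquad w(x)=\|(z-\lambda(x))\,x\| .
\]
Thus $F\bigl((z-\lambda(x))x\bigr)=0$ and $|x|\le\min(1,w(x)/|z-\lambda(x)|)$. The width is positive, since $x$ is continuous and not identically zero. The set $X$ is not empty: it contains every compactly supported cutoff with values in $[0,1]$ that equals $1$ near $K$, because $|F(1)|\ge\frac12\ge c$. Let $w_*=\inf_Xw$.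

\begin{example}
Let $K=B(0,r)$ and $F=\mathrm{ev}_0$. Every $x\in X$ has $\lambda(x)=0$ and $w(x)\ge r\max_{|z|=r}|x|\ge r|x(0)|\ge cr$, while $x=c\min(1,s/|z|)$ with $s>r$ lies in $X$ and has width $cs$. So $w_*=cr$: the minimal width registers the distance from the center to the nearest place where singularities are allowed. If instead $K$ is finite and $F=\mathrm{ev}_a$, narrow bumps equal to $1$ near $a$ show that $w_*=0$.
\end{example}

\subsection{Zero minimal width}

\begin{proposition}\label{prop:zero}
If $w_*=0$, there is $p\in K$ with $|F(f)-f(p)|\le(\frac12\sqrt\delta+2\delta)\|f\|_K$ for all $f\in\mathcal A$.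
\end{proposition}

\begin{proof}
Take $x_i\in X$ with $w_i=w(x_i)\to0$ and let $\lambda_i=\lambda(x_i)$. Since $|F(x_i)|\ge c$ and $\|F\|\le2$, there is a point of $K$ where $|x_i|\ge c/2$, and it lies within $2w_i/c$ of $\lambda_i$. Passing to a subsequence, $\lambda_i\to p\in K$. Let $f\in\mathcal A$, $\|f\|_K\le1$. On $K\cap B(\lambda_i,\sqrt{w_i})$ the product $(f-f(p))x_i$ is bounded by $\sup|f-f(p)|$ over that set, which tends to $0$ by continuity of $f$ at $p$; on the rest of $K$ it is at most $2w_i/\sqrt{w_i}$. So $\|(f-f(p))x_i\|_K\to0$, and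
\[
c\,|F(f)-f(p)F(1)|\le|F(f-f(p))|\,|F(x_i)|\le\bigl|F\bigl((f-f(p))x_i\bigr)\bigr|+2\delta\longrightarrow2\delta .
\]
Hence $|F(f)-f(p)|\le2\delta/c+|F(1)-1|\le\frac12\sqrt\delta+2\delta$.
\end{proof}

\subsection{Positive minimal width}
Assume from now on that $w_*>0$, and choose $x_0\in X$ with $w(x_0)<2w_*$. Let $\sigma(z)=(z-\lambda(x_0))/w(x_0)$. Composition with $\sigma$ is an isometric isomorphism from the algebras $\mathcal A$, $\mathcal H$ of $\sigma(K)$ onto those of $K$; we transfer $F$ along it. It matches the sets $X$, centers are moved by $\sigma$, and widths are divided by $w(x_0)$, because $\sigma-\sigma(\lambda)=(z-\lambda)/w(x_0)$. The statement of Theorem~\ref{thm:main} is unchanged. So we may assume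
\begin{equation}\label{eq:normal}
\|x_0\|\le1,\quad|F(x_0)|\ge c,\quad\|zx_0\|=1,\quad F(zx_0)=0,\qquad w(x)>\tfrac12\ \text{ for all }x\in X .
\end{equation}
Two classes describe the near and the far singularities:
\begin{align*}
\mathcal N&=\{h\in\mathcal H:\ h\text{ is holomorphic off }B(0,\tfrac14),\ h(\infty)=0\},\\
\mathcal E&=\{e\in\mathcal H:\ e\text{ is holomorphic on }\Delta(0,\tfrac18)\}.
\end{align*}
For $u$ holomorphic near $0$ write $Su=(u-u(0))/z$. By Lemma~\ref{lem:division}(a), $S$ maps $\mathcal E$ into itself and $\|Se\|\le16\|e\|$ for $e\in\mathcal E$.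

\begin{lemma}\label{lem:three}
\begin{itemize}
\item[(a)] If $u,zu\in\mathcal H$, then $|F(zu)|\le\frac14\sqrt\delta\,(\|u\|+\|zu\|)$.
\item[(b)] If $h\in\mathcal N$, then $|F(h)|\le4\sqrt\delta\,\|h\|$.
\item[(c)] If $e\in\mathcal E$, then $|F(e)-e(0)F(1)|\le5\sqrt\delta\,\|e\|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Split $zux_0$ in two ways. First, $|F(zu)F(x_0)|\le|F(zux_0)|+\delta\|zu\|$. Second, $|F(u\cdot zx_0)|\le|F(u)F(zx_0)|+\delta\|u\|\|zx_0\|=\delta\|u\|$. Divide by $|F(x_0)|\ge c$.

(b) Let $\|h\|=1$ and suppose $|F(h)|\ge c$. By Lemma~\ref{lem:division}(b), $\|zh\|\le\frac14$, so $h\in X$. By (a), $|\lambda(h)|\le\frac{\delta}{c^2}\cdot\frac54=\frac5{64}$. Then $w(h)\le\|zh\|+|\lambda(h)|\le\frac{21}{64}<\frac12$, contrary to \eqref{eq:normal}.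

(c) Apply (a) to $u=Se$, for which $zu=e-e(0)$: the bound is $\frac14\sqrt\delta\,(16+2)\|e\|$.
\end{proof}

Part (b) is the only place where minimality of the width is used, and it explains the square root. The argument needs the center of $h$ to stay near $0$, which requires $\delta/c^2$ to be a small constant, and its conclusion is an error of size $c$. The error $\delta/c$ in (a) is then of the same order $\sqrt\delta$.

For $f\in\mathcal H$ define the \emph{far part} $e_f=f-T_{\chi_{1/2}}f$. The cutoff $\chi_{1/2}$ is supported in $\Delta(0,\frac14)$ and equals $1$ on $\Delta(0,\frac18)$, so Lemma~\ref{lem:local} and \eqref{eq:chinorm} give $T_{\chi_{1/2}}f\in\mathcal N$, $e_f\in\mathcal E$ and $\|e_f\|\le(2+2m)\|f\|$.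

\begin{proposition}\label{prop:far}
$|F(f)-e_f(0)|\le C\sqrt\delta\,\|f\|$ for all $f\in\mathcal H$.
\end{proposition}

\begin{proof}
Write $F(f)-e_f(0)=F(T_{\chi_{1/2}}f)+[F(e_f)-e_f(0)F(1)]+e_f(0)[F(1)-1]$. By Lemma~\ref{lem:three}(b), (c) and \eqref{eq:standing}, the three terms are at most $4(1+2m)\sqrt\delta\,\|f\|$, $5(2+2m)\sqrt\delta\,\|f\|$ and $2(2+2m)\delta\|f\|$.
\end{proof}

It remains to find $p\in K$, independent of $f$, with $f(p)\approx e_f(0)$. The center $0$ is not a safe choice. Nothing so far places it in $K$, and points on the edge of a hole are bad: if $B(b,\rho)\subset B(0,\frac14)$ misses $K$, a function $h\in\mathcal N$ of norm $1$ that equals $\rho/(z-b)$ off $B(b,\rho)$ has $|F(h)|\le4\sqrt\delta$, while $|h|$ is close to $1$ at any point of $K$ whose distance to the hole is small compared with $\rho$. We need a point $p$ around which the holes are small on every scale relative to that scale.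

\section{Capacity sums}\label{sec:capacity}

This section does not involve $F$ or the normalization \eqref{eq:normal}. For a closed disc $B$ let $N(B)$ be the set of $h\in\mathcal H$ with $\|h\|\le1$ that are holomorphic off $B$ and vanish at $\infty$, and let
\[
\gamma(B)=\sup\{|h'(\infty)|:\ h\in N(B)\}.
\]
This is an analytic capacity adapted to $\mathcal H$: it measures how much room for singularities $K$ leaves inside $B$. It is monotone in $B$, and $\gamma(B(a,r))\le r$ by Lemma~\ref{lem:division}(b). If $B\subset\operatorname{int}K$, then every $h\in N(B)$ is entire, so $\gamma(B)=0$. At the other extreme,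
\begin{equation}\label{eq:hole}
\gamma(B(a,r))=r\qquad\text{if }B(a,r)\cap K=\emptyset ,
\end{equation}
because the function equal to $r/(z-a)$ off $B(a,r)$ and to $\overline{(z-a)}/r$ on $B(a,r)$ is continuous, holomorphic on the neighborhood $\mathbb C\setminus B(a,r)$ of $K$, and so belongs to $N(B(a,r))$. Capacity controls values at points away from the singularities.

\begin{lemma}\label{lem:value}
If $h\in N(B)$ is holomorphic on $\Delta(p,s)$, then $|h(p)|\le2\gamma(B)/s$. In particular $|h(p)|\le2\gamma(B)/\operatorname{dist}(p,B)$ for $p\notin B$.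
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:division}(a), $v=(h-h(p))/(z-p)$ satisfies $\frac s2v\in N(B)$, and $v'(\infty)=-h(p)$.
\end{proof}

To estimate a localized function at $p$ we cut its singularities into dyadic annuli around $p$; by Lemma~\ref{lem:value} the annulus of size $r$ contributes about $\gamma(B(p,r))/r$. This leads to the sum of these ratios over all dyadic scales. To integrate the sum in $p$ it is convenient to base it on a fixed dyadic grid.

Let $0<\ell$ and let $Q_0$ be the half-open square with center $0$ and side $\ell$. Let $\mathcal D_i$ be the family of its $4^i$ half-open dyadic subsquares of side $\ell_i=2^{-i}\ell$, and for $p\in Q_0$ let $Q_i(p)\in\mathcal D_i$ be the square containing $p$. For $Q\in\mathcal D_i$ with center $z_Q$ put $\ell_Q=\ell_i$, $B_Q=B(z_Q,3\ell_Q)$ and $\gamma_Q=\gamma(B_Q)$. Since points of $Q$ are within $\ell_Q/\sqrt2$ of $z_Q$, and $|z_Q|\le\ell/\sqrt2$,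
\begin{equation}\label{eq:nest}
B(p,\ell_i)\subset B_{Q_i(p)}\subset B(0,4\ell).
\end{equation}
Define
\[
D(p)=\sum_{i\ge0}\frac{\gamma_{Q_i(p)}}{\ell_i}\in[0,\infty],\qquad p\in Q_0 .
\]

\begin{lemma}\label{lem:B}
\begin{itemize}
\item[(a)] If $D(p)<\infty$, then $p\in K$.
\item[(b)] If $|p|\le\ell/8$, then $|T_{\chi_\ell}f(p)|\le C\,D(p)\,\|f\|$ for all $f\in\mathcal H$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $p\notin K$, then $B(p,\ell_i)\cap K=\emptyset$ for large $i$, and \eqref{eq:hole}, \eqref{eq:nest} give $\gamma_{Q_i(p)}\ge\ell_i$. So all but finitely many terms of $D(p)$ are at least $1$.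

(b) Let $\|f\|\le1$. Put $\theta_i(z)=\theta((z-p)/\ell_i)$, which is supported in $\Delta(p,\ell_i)$, equals $1$ on $\Delta(p,\ell_i/2)$, and has $|\bar\partial\theta_i|\le m/\ell_i$. Let $\psi_0=\chi_\ell(1-\theta_1)$ and $\psi_i=\chi_\ell(\theta_i-\theta_{i+1})$ for $i\ge1$. The sum telescopes:
\[
\chi_\ell=\sum_{i<J}\psi_i+\chi_\ell\theta_J\qquad(J\ge1).
\]
Each $\psi_i$ is supported in $B(p,\ell_i)$; for $i=0$ this holds because $\operatorname{supp}\chi_\ell\subset B(0,\ell/2)\subset B(p,\ell)$. Each $\psi_i$ vanishes on $\Delta(p,\ell_i/4)$, where $\theta_{i+1}=1$ and, for $i\ge1$, $\theta_i=1$. Also $|\psi_i|\le1$ and $|\bar\partial\psi_i|\le2m/\ell+m/\ell_i+2m/\ell_i\le5m/\ell_i$. By Lemma~\ref{lem:local}, $T_{\psi_i}f/(1+10m)$ lies in $N(B(p,\ell_i))$ and is holomorphic on $\Delta(p,\ell_i/4)$. Lemma~\ref{lem:value} and \eqref{eq:nest} give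
\[
|T_{\psi_i}f(p)|\le8(1+10m)\,\frac{\gamma_{Q_i(p)}}{\ell_i}.
\]
For the remainder use $T_\varphi1=0$, so that $T_{\chi_\ell\theta_J}f=T_{\chi_\ell\theta_J}(f-f(p))$. Since $|\bar\partial(\chi_\ell\theta_J)|\le3m/\ell_J$ and $f-f(p)$ vanishes at $p$, Lemma~\ref{lem:local}(d) bounds its value at $p$ by $6m\sup_{B(p,\ell_J)}|f-f(p)|$, which tends to $0$ as $J\to\infty$ by continuity of $f$.
\end{proof}

We now show that small capacity on the top scale forces $D$ to be small on most of $Q_0$. Note that $\int_{Q_0}D\,dA=\sum_Q\ell_Q\gamma_Q$. To bound such a sum by $\ell\,\gamma(B(0,4\ell))$ we add up nearly extremal functions $h_Q$ with weights $\ell_Q$ and use the sum as a competitor for the large disc. The sum behaves like the Cauchy transform of the density $D$, so it is bounded when $D$ is. In general $D$ is unbounded, and we stop the sum along each chain of squares as soon as it exceeds $1$. This is why $\min(1,D)$ appears.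

\begin{lemma}\label{lem:A}
With $C_1=810$,
\[
\int_{Q_0}\min(1,D)\,dA\le C_1\,\ell\,\gamma(B(0,4\ell)).
\]
\end{lemma}

\begin{proof}
Let $D_j=\sum_{i\le j}\gamma_{Q_i(\cdot)}/\ell_i$ and $D_{-1}=0$. The function $D_{j-1}$ is constant on each $Q\in\mathcal D_j$. Fix $J\ge0$, let $\mathcal S$ be the family of all $Q\in\mathcal D_j$, $0\le j\le J$, on which $D_{j-1}\le1$, and let $D_{\mathcal S}(\zeta)=\sum_{Q\in\mathcal S,\,Q\ni\zeta}\gamma_Q/\ell_Q$. For $\zeta\in Q_0$ let $j^*$ be the largest $j\le J$ with $D_{j-1}(\zeta)\le1$. As $D_j$ is nondecreasing in $j$, $D_{\mathcal S}(\zeta)=D_{j^*}(\zeta)$. Either $j^*=J$, or $D_{j^*}(\zeta)>1$; and $D_{j^*}(\zeta)\le1+3$ because $\gamma_Q\le3\ell_Q$. Hence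
\[
\min(1,D_J)\le D_{\mathcal S}\le4 .
\]

For $Q\in\mathcal S$ choose $h_Q\in N(B_Q)$ with $h_Q'(\infty)$ real and at least $\gamma_Q/2$, and let $h=\sum_{Q\in\mathcal S}\ell_Qh_Q$. Then $h\in\mathcal H$ is holomorphic off $B(0,4\ell)$ by \eqref{eq:nest}, $h(\infty)=0$, and
\[
h'(\infty)\ge\frac12\sum_{Q\in\mathcal S}\frac{\gamma_Q}{\ell_Q}\,\ell_Q^2=\frac12\int_{Q_0}D_{\mathcal S}\,dA .
\]

We bound $|h(z)|$ for fixed $z$. Call $Q$ \emph{close} if $|z-z_Q|\le6\ell_Q$. The centers in $\mathcal D_i$ lie on a lattice of spacing $\ell_i$, so at most $13^2$ squares of $\mathcal D_i$ are close, and the close squares contribute at most $\sum_i169\,\ell_i=338\,\ell$. If $Q$ is not close, then $\operatorname{dist}(z,B_Q)=|z-z_Q|-3\ell_Q\ge\frac12|z-z_Q|$, so $|h_Q(z)|\le4\gamma_Q/|z-z_Q|$ by Lemma~\ref{lem:value}. For $\zeta\in Q$ we have $|z-\zeta|\le|z-z_Q|+\ell_Q\le\frac76|z-z_Q|$; averaging over $Q$,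
\[
\ell_Q|h_Q(z)|\le\frac{14}3\,\frac{\gamma_Q}{\ell_Q}\int_Q\frac{dA(\zeta)}{|z-\zeta|}.
\]
By \eqref{eq:area} these terms sum to at most
\[
\frac{14}3\int_{Q_0}\frac{D_{\mathcal S}(\zeta)}{|z-\zeta|}\,dA(\zeta)\le\frac{14}3\cdot4\cdot2\sqrt\pi\,\ell\le67\,\ell .
\]
So $h/(405\,\ell)\in N(B(0,4\ell))$, and $\int_{Q_0}\min(1,D_J)\,dA\le2h'(\infty)\le810\,\ell\,\gamma(B(0,4\ell))$. Let $J\to\infty$ and use monotone convergence.
\end{proof}

\section{The second scale}\label{sec:second}

We return to $F$, normalized by \eqref{eq:normal}. By Lemma~\ref{lem:A}, a good point exists in $\Delta(0,\ell/8)$ once $\gamma(B(0,4\ell))\le C\sqrt\delta\,\ell$. The following property of $\ell$ is what yields this bound. Call $\ell\in(0,\frac1{16}]$ \emph{admissible} if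
\begin{equation}\label{eq:adm}
|F(zh)|\le336\,\sqrt\delta\,\ell\,(\|h\|+\|zh\|)\qquad\text{for all }h\in\mathcal N .
\end{equation}
By Lemma~\ref{lem:three}(a), $\ell=\frac1{16}$ is admissible, since $\frac14=4\cdot\frac1{16}$. For smaller $\ell$, \eqref{eq:adm} improves that lemma on $\mathcal N$ by the factor $\ell$.

\begin{lemma}\label{lem:adm}
Let $\ell$ be admissible.
\begin{itemize}
\item[(a)] $\gamma(B(0,4\ell))\le904\,\sqrt\delta\,\ell$.
\item[(b)] If $g\in\mathcal N$ is holomorphic on $\Delta(0,\ell/4)$ and $|p|\le\ell/8$, then $|g(p)|\le C_2\sqrt\delta\,\|g\|$.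
\end{itemize}
\end{lemma}

\begin{proof}
In both parts the number to be estimated is written as a constant function, which $F$ sees because $|F(1)|\ge\frac12$, and the constant is expressed through functions on which $F$ is small.

(a) Let $h\in N(B(0,4\ell))$ and $\alpha=h'(\infty)$. Since $4\ell\le\frac14$, $h\in\mathcal N$, and $|\alpha|\le\|zh\|\le4\ell$ by Lemma~\ref{lem:division}(b). The function $y=zh-\alpha$ lies in $\mathcal N$ and $\|y\|\le8\ell$. By \eqref{eq:adm} and Lemma~\ref{lem:three}(b),
\[
\tfrac12|\alpha|\le|\alpha F(1)|\le|F(zh)|+|F(y)|\le336\cdot\tfrac54\,\sqrt\delta\,\ell+32\,\sqrt\delta\,\ell=452\,\sqrt\delta\,\ell .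
\]

(b) Let $\|g\|\le1$ and $h=(g-g(p))/(z-p)$. Since $\Delta(p,\ell/8)\subset\Delta(0,\ell/4)$, Lemma~\ref{lem:division}(a) gives $h\in\mathcal N$ and $\|h\|\le16/\ell$. Also $zh=g-g(p)+ph$, so $\|zh\|\le4$. From $g(p)=g-zh+ph$ we get
\[
\tfrac12|g(p)|\le|F(g)|+|F(zh)|+|p|\,|F(h)|\le4\sqrt\delta+336\,(16+4\ell)\sqrt\delta+\frac\ell8\cdot4\sqrt\delta\cdot\frac{16}\ell\le C\sqrt\delta .\qedhere
\]
\end{proof}

By (a), \eqref{eq:hole} and monotonicity, a closed disc inside $B(0,4\ell)$ that misses $K$ has radius at most $904\sqrt\delta\,\ell$: the holes near the center are small relative to every admissible scale.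

Moving the point of evaluation from $0$ to $p$ changes the far part $e_f$. The cost is governed by
\[
\tau=\sup\{|e'(0)|:\ e\in\mathcal E,\ \|e\|\le1\}\le16 ,
\]
where the bound holds because $e'(0)=(Se)(0)$.

\begin{lemma}\label{lem:tau}
$|e(p)-e(0)|\le2\tau|p|\,\|e\|$ for $e\in\mathcal E$ and $|p|\le\frac1{32}$.
\end{lemma}

\begin{proof}
For $k\ge1$ the $k$-th Taylor coefficient of $e$ at $0$ is $(S^{k-1}e)'(0)$, and $S^{k-1}e\in\mathcal E$ has norm at most $16^{k-1}\|e\|$. So the coefficient is at most $16^{k-1}\tau\|e\|$, and $\sum_{k\ge1}16^{k-1}|p|^k\le2|p|$.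
\end{proof}

With $\ell=\frac1{16}$ alone the two requirements on $p$ compete. Lemmas~\ref{lem:A} and~\ref{lem:adm}(a) give, in a disc $\Delta(0,r)$, a point with $D(p)\le C\sqrt\delta/r^2$ (as long as this is at most $1$), and Lemma~\ref{lem:tau} charges $32r$ for the move. The choice $r=\delta^{1/6}$, inserted in the argument of Section~\ref{sec:end}, already proves $f$-stability, with the rate $\delta^{1/6}$. To reach $\sqrt\delta$ we need an admissible $\ell$ with $\tau\ell\le C\sqrt\delta$. If $\tau$ is of order $\sqrt\delta$, moving is cheap and $\ell=\frac1{16}$ works. If $\tau$ is larger, the function $e$ that witnesses this supplies a better multiplier than $x_0$: with $e(0)=0$, the quotient $e/z$ has $|F(e/z)|$ of order $\tau$ rather than $\sqrt\delta$. In exchange, $F(e)$ is only $O(\sqrt\delta)$ rather than $0$; this is harmless on $\mathcal N$, where $F(h)$ supplies a second factor $\sqrt\delta$.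

\begin{lemma}\label{lem:ell}
There is an admissible $\ell$ with $\tau\ell\le80\sqrt\delta$.
\end{lemma}

\begin{proof}
If $\tau\le1280\sqrt\delta$, take $\ell=\frac1{16}$. Suppose $\tau>1280\sqrt\delta$ and let $\ell=\sqrt\delta/\tau<\frac1{1280}$. Choose $e_1\in\mathcal E$ with $\|e_1\|\le1$ and $|e_1'(0)|\ge\tau/2$, and put $e=(e_1-e_1(0))/2$. Then $\|e\|\le1$, $e(0)=0$, $|e'(0)|\ge\tau/4$, and $Se=e/z$ has norm at most $16$. Lemma~\ref{lem:three}(c), applied to $e$ and to $Se$, gives $|F(e)|\le5\sqrt\delta$ and $|F(Se)-e'(0)F(1)|\le80\sqrt\delta$. Hence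
\[
|F(Se)|\ge\frac\tau8-80\sqrt\delta\ge\frac\tau{16}.
\]
Let $h\in\mathcal N$, and split $eh=Se\cdot zh$ in two ways. By Lemma~\ref{lem:three}(b), $|F(eh)|\le|F(e)||F(h)|+\delta\|h\|\le21\delta\|h\|$. Therefore
\[
\frac\tau{16}\,|F(zh)|\le|F(Se)F(zh)|\le|F(eh)|+16\delta\|zh\|\le21\delta\,(\|h\|+\|zh\|).
\]
Since $\delta/\tau=\sqrt\delta\,\ell$ and $16\cdot21=336$, this is \eqref{eq:adm}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Fix $C_3$ with $\pi C_3/64>904\,C_1$, and let $\delta_0=\min(\frac1{64},C_3^{-2})$. By Lemma~\ref{lem:norm} and Proposition~\ref{prop:zero} we may assume \eqref{eq:standing}, $w_*>0$ and \eqref{eq:normal}. Let $\ell$ be given by Lemma~\ref{lem:ell}, and form $Q_0$ and $D$ with this $\ell$.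

\emph{The point $p$.} Put $\kappa=C_3\sqrt\delta\le1$. If $D>\kappa$ held on all of $\Delta(0,\ell/8)\subset Q_0$, then $\min(1,D)\ge\kappa$ there, and
\[
\int_{Q_0}\min(1,D)\,dA\ge\kappa\,\frac{\pi\ell^2}{64}>904\,C_1\sqrt\delta\,\ell^2 ,
\]
contrary to Lemmas~\ref{lem:A} and~\ref{lem:adm}(a). So there is $p$ with $|p|<\ell/8$ and $D(p)\le C_3\sqrt\delta$. By Lemma~\ref{lem:B}(a), $p\in K$. The point $p$ depends only on $K$, $F$ and $\delta$.

\emph{Three zones.} Let $u\in\mathcal H$. Sort its singularities into far, intermediate and near: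
\[
u=e_u+g+k,\qquad g=T_{\chi_{1/2}-\chi_\ell}u,\qquad k=T_{\chi_\ell}u ,
\]
which is an identity because $T_\varphi$ is linear in $\varphi$. We estimate the three terms at $p$.
\begin{itemize}
\item Since $|p|\le\ell/8\le\frac1{32}$, Lemmas~\ref{lem:tau} and~\ref{lem:ell} give $|e_u(p)-e_u(0)|\le\frac14\tau\ell\,\|e_u\|\le20\,(2+2m)\sqrt\delta\,\|u\|$.
\item The cutoff $\chi_{1/2}-\chi_\ell$ is supported in $\Delta(0,\frac14)$ and vanishes on $\Delta(0,\ell/4)$, where both terms equal $1$. So $g\in\mathcal N$ is holomorphic on $\Delta(0,\ell/4)$, and $\|g\|\le2(1+2m)\|u\|$ by \eqref{eq:chinorm} applied to each term. Lemma~\ref{lem:adm}(b) gives $|g(p)|\le C\sqrt\delta\,\|u\|$.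
\item Lemma~\ref{lem:B}(b) gives $|k(p)|\le C\,D(p)\|u\|\le C\sqrt\delta\,\|u\|$.
\end{itemize}
Thus $|u(p)-e_u(0)|\le C\sqrt\delta\,\|u\|$, and with Proposition~\ref{prop:far},
\[
|F(u)-u(p)|\le C\sqrt\delta\,\|u\|\qquad(u\in\mathcal H).
\]

\emph{Back to $K$.} Let $f\in\mathcal A_0$ with $\|f\|_K\le1$ and take $u=\tilde f$ from Lemma~\ref{lem:extend}. Then $F(u)=F(f)$, $u(p)=f(p)$ because $p\in K$, and $\|u\|\le2$. So $|F(f)-f(p)|\le C\sqrt\delta\,\|f\|_K$ on $\mathcal A_0$, and on $\mathcal A$ by density and continuity of $F$ and $\mathrm{ev}_p$. Undoing the affine change $\sigma$ gives the point in the original set.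

Finally, in either alternative $F$ is within $\max(2\delta,C\sqrt\delta)\le C'\sqrt\delta$ of a multiplicative functional, namely $0$ or $\mathrm{ev}_p$. Given $\varepsilon>0$, any $\delta\le1$ with $C'\sqrt\delta\le\varepsilon$ serves for all $K$. \qed

\section{Sharpness of the order $\sqrt\delta$}\label{sec:sharp}

We return to the midpoint of two evaluations. Take a huge disc, a small hole of radius $\rho$ at $1$, and the points $0$ and $q$ with $1\ll q\ll$ the radius of the disc. The two evaluations differ by order $\rho$, and the difference is detected by $f_+=\rho/(z-1)$, which is $-\rho$ at $0$ and almost $0$ at $q$. The average $-\rho/2$ is the value of $f_+$ at exactly one point, $z=-1$. We put a second hole there.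

\begin{lemma}\label{lem:tworho}
For $0<\rho\le\frac1{16}$ let $K_\rho=B(0,\rho^{-3})\setminus\bigl(\Delta(1,\rho)\cup\Delta(-1,\rho)\bigr)$, $q=1/\rho$, and $F=\frac12(\mathrm{ev}_0+\mathrm{ev}_q)$ on $R(K_\rho)$. Then $F$ is $16\rho^2$-multiplicative, and $\|F-G\|>\rho/16$ for every multiplicative $G$.
\end{lemma}

\begin{proof}
By \eqref{eq:twopoint} with $t=\frac12$, the first claim follows from $\|\mathrm{ev}_0-\mathrm{ev}_q\|\le8\rho$. Let $f$ be rational with poles off $K_\rho$ and $|f|\le1$ on $K_\rho$. Cauchy's formula gives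
\[
f(0)-f(q)=\frac1{2\pi i}\int_{\partial K_\rho}f(\zeta)\Bigl[\frac1\zeta-\frac1{\zeta-q}\Bigr]d\zeta .
\]
On the outer circle the bracket equals $-q/(\zeta(\zeta-q))$, so that circle contributes at most $q/(\rho^{-3}-q)=\rho^2/(1-\rho^2)\le2\rho^2$. On each small circle $|\zeta|\ge1-\rho$ and $|\zeta-q|\ge q-1-\rho$, so each contributes at most $\rho\bigl(\frac1{1-\rho}+\frac1{q-1-\rho}\bigr)\le3\rho$. The total is at most $8\rho$.

For $G=0$ we have $\|F\|=1$. Let $G=\mathrm{ev}_p$ and suppose $\|F-\mathrm{ev}_p\|\le\rho/16$. The functions $f_\pm=\rho/(z\mp1)$ have norm at most $1$ on $K_\rho$, and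
\[
F(f_+)=-\frac\rho2+\frac\rho{2(q-1)},\qquad F(f_-)=\frac\rho2+\frac\rho{2(q+1)},\qquad\frac1{2(q\mp1)}\le\rho\le\frac1{16}.
\]
Dividing $|F(f_\pm)-f_\pm(p)|\le\rho/16$ by $\rho$, we get $\frac1{p-1}=-\frac12+t$ with $|t|\le\frac18$, and $\bigl|\frac1{p+1}-\frac12\bigr|\le\frac18$. The first relation gives
\[
|p+1|=\Bigl|2+\frac1{-\frac12+t}\Bigr|=\Bigl|\frac{2t}{-\frac12+t}\Bigr|\le\frac{1/4}{3/8}=\frac23 ,
\]
so $\bigl|\frac1{p+1}\bigr|\ge\frac32$, while the second gives $\bigl|\frac1{p+1}\bigr|\le\frac58$.
\end{proof}

To obtain one set for all $\delta$ we glue small copies together. For a functional $F$ on $R(L)$ let $\operatorname{dist}_L(F)$ be its distance to the multiplicative functionals on $R(L)$.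

\begin{lemma}\label{lem:glue}
Let $L_n\subset\Delta(2^{-n},2^{-n-3})$, $n\ge1$, be nonempty compact sets and $K=\{0\}\cup\bigcup_nL_n$. Then $K$ is compact. If $F$ is $\delta$-multiplicative on $R(L_n)$, then $F'(f)=F(f|_{L_n})$ is $\delta$-multiplicative on $R(K)$ and $\operatorname{dist}_K(F')\ge\operatorname{dist}_{L_n}(F)$.
\end{lemma}

\begin{proof}
The closed discs $B(2^{-n},2^{-n-3})$ are pairwise disjoint, since $\frac98\,2^{-n-1}<\frac78\,2^{-n}$, and they shrink to $0$. So $K$ is compact, and $L_n$ and $K\setminus L_n$ are disjoint compact sets. Restriction $R(K)\to R(L_n)$ is a homomorphism that does not increase norms, so $F'$ is $\delta$-multiplicative. If $f$ is rational with poles off $L_n$, the function equal to $f$ near $L_n$ and to $0$ near $K\setminus L_n$ is holomorphic near $K$, so it lies in $R(K)$ by Runge's theorem. Passing to limits, extension by zero $f\mapsto f^0$ maps $R(L_n)$ isometrically into $R(K)$, and $F'(f^0)=F(f)$. A multiplicative $G$ on $R(K)$ is $0$ or $\mathrm{ev}_p$, and $f\mapsto G(f^0)$ is then $\mathrm{ev}_p$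 if $p\in L_n$ and $0$ otherwise. In each case it is a multiplicative functional $G_n$ on $R(L_n)$, and $\|F'-G\|\ge\|F-G_n\|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\rho_n=2^{-n-4}$, let $L_n\subset\Delta(2^{-n},2^{-n-3})$ be an affine copy of $K_{\rho_n}$, and let $K$ be as in Lemma~\ref{lem:glue}. An affine change of variable is an isometric isomorphism of $R(K_{\rho_n})$ onto $R(L_n)$, so Lemmas~\ref{lem:tworho} and~\ref{lem:glue} give a $16\rho_n^2$-multiplicative $F_n$ on $R(K)$ with $\operatorname{dist}_K(F_n)\ge\rho_n/16$. The intervals $[16\rho_n^2,64\rho_n^2)$, $n\ge1$, cover $(0,\frac1{16})$. Given $\delta$ in the $n$-th interval, $F_n$ is $\delta$-multiplicative and $\rho_n/16\ge\sqrt\delta/128$. So $c_0=\frac1{128}$ works.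
\end{proof}

\begin{remark}
Lemma~\ref{lem:glue} also shows that uniformity in $K$ is forced by the question itself. If there were $\varepsilon>0$, compact sets $K_n$ and $\delta_n$-multiplicative functionals on $R(K_n)$ with $\delta_n\to0$ at distance at least $\varepsilon$ from the multiplicative functionals, then gluing affine copies of the $K_n$ would give a single $K$ for which $R(K)$ is not $f$-stable. An affirmative answer for all $K$ therefore cannot rest on the size of $K$ or on the number of its holes, and this is why the scale in Section~\ref{sec:scale} is read off from $F$.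
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
S. Reisner, \emph{On two theorems of Lozanovskii concerning intermediate Banach lattices}, in: Geometric Aspects of Functional Analysis (Israel GAFA Seminar, 198\ldots), \texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm124/sm12413.pdf}.

\end{thebibliography}
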